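# The generic action of $\mathbb Z\wr\mathbb Z$ on Cantor space is hyperfinite

## 1. Cutting the orbits of the odometer

Let $\mathbb Z_2$ be the group of 2-adic integers $x=\sum_{k\ge 0}x_k2^k$ with digits $x_k\in\{0,1\}$. As a topological space it is Cantor space $2^{\mathbb N}$. The odometer is the homeomorphism $x\mapsto x+1$, and the orbit of $x$ is $x+\mathbb Z$.

We try to exhaust the orbits by finite pieces. For $n\ge0$, mark on the orbit of $x$ those integers $i$ with $x+i\equiv 0\bmod 2^n$. They are the left endpoints of a partition of $\mathbb Z$ into intervals of length $2^n$. Declare $x+s$ and $x+s'$ to be $F_n$-related when $s,s'$ lie in the same interval. In terms of digits, $y\,F_n\,z$ means that $y$ and $z$ agree from digit $n$ on. Every class has $2^n$ elements, and the relations increase with $n$.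

Take $x=-1/3=1+4+16+\cdots$. The left endpoints at stage $n$ are the integers $i\equiv 1/3\bmod 2^n$. For $n=1,2,3,4,5$ these are the classes of $1\bmod 2$, $3\bmod 4$, $3\bmod 8$, $11\bmod 16$, $11\bmod 32$. So the intervals containing $0$ at stages $0,\dots,5$ are
$$[0,0],\quad[-1,0],\quad[-1,2],\quad[-5,2],\quad[-5,10],\quad[-21,10].$$
At stage $2q+1$ the interval containing $0$ is
$$\Big[-\tfrac{4^{q+1}-1}{3},\ \tfrac{2\cdot4^q-2}{3}\Big]. \tag{1}$$
Indeed, three times the left end is $1-2^{2q+2}\equiv1\bmod 2^{2q+1}$, the length is $2^{2q+1}$, and $0$ lies inside. The intervals swallow all of $\mathbb Z$, so any two points of this orbit are $F_n$-related for all large $n$.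

Now take $x=0$. At every stage, $0$ is a left endpoint, so $-1$ and $0$ are never joined. (All digits of $-1$ are $1$ and all digits of $0$ are $0$.) The exhaustion fails on this orbit, and only there: if consecutive points $x+s,\ x+s+1$ are separated at all stages, then $x+s+1\equiv0\bmod 2^n$ for all $n$, so $x=-(s+1)$ is an integer. The repair is simple. On the invariant set $\mathbb Z\subseteq\mathbb Z_2$, compute the marks as if the point were $x-\tfrac13$. After this change the finite relations exhaust every orbit.

The odometer is one particular action of one particular group. The question of these notes is whether such an exhaustion exists for a *typical* action on Cantor space of the larger group $\mathbb Z\wr\mathbb Z$.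

## 2. Hyperfinite relations and generic actions

Throughout $X=2^{\mathbb N}$, with a fixed compatible metric $d$.

**Definition (hyperfinite).** A countable Borel equivalence relation (CBER) on $X$ is an equivalence relation that is Borel in $X\times X$ and has countable classes. A CBER $E$ is *hyperfinite* if $E=\bigcup_nE_n$ for some increasing sequence $E_0\subseteq E_1\subseteq\cdots$ of Borel equivalence relations all of whose classes are finite. An action of a countable group is hyperfinite if its orbit equivalence relation is.

Section 1 showed that the odometer is hyperfinite. Every point counts: we had to treat the single orbit $\mathbb Z$, although it is null for Haar measure.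

**Definition (generic action).** For a countable group $G$, let $\mathrm{Act}(G,X)$ be the space of actions of $G$ on $X$ by homeomorphisms. It is a closed subspace of $\mathrm{Homeo}(X)^G$ with the product topology, where $\mathrm{Homeo}(X)$ has the topology of uniform convergence. It is a Polish space. A property holds for the *generic action* if the set of actions having it is comeager in $\mathrm{Act}(G,X)$.

Concretely, $\beta'$ is close to $\beta$ if $\sup_xd(\beta(g)x,\beta'(g)x)<\varepsilon$ for all $g$ in a given finite set. Here is a small example for $G=\mathbb Z=\langle t\rangle$. Lemma 1 below will show that the set of actions carrying a continuous $\sigma:X\to\mathbb Z/2$ with $\sigma(tx)=\sigma(x)+1$ is open and dense. Hence the generic $\mathbb Z$-action has no fixed point.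

**Definition (wreath product).** $\mathbb Z\wr\mathbb Z=\big(\bigoplus_{\mathbb Z}\mathbb Z\big)\rtimes\mathbb Z$, where $\mathbb Z$ acts on $\bigoplus_{\mathbb Z}\mathbb Z$ by shifting coordinates.

The question is: is the generic action of $\mathbb Z\wr\mathbb Z$ on Cantor space hyperfinite? Two general results come close. A theorem of Suzuki says that for an exact group (all amenable groups are exact) the generic action is measure hyperfinite: for each Borel probability measure $\mu$ there is a $\mu$-conull invariant Borel set on which the relation is hyperfinite. This applies to $\mathbb Z\wr\mathbb Z$, which is solvable and so amenable, but it leaves a null set that depends on $\mu$. The second result says that the generic action is hyperfinite if $G$ is locally of finite asymptotic dimension. The finitely generated group $\mathbb Z\wr\mathbb Z$ contains $\mathbb Z^n$ for every $n$. By the textbook facts that $\mathbb Z^n$ has asymptotic dimension $n$ and that asymptotic dimension does not increase on passing to subgroups, $\mathbb Z\wr\mathbb Z$ is not covered. Neither result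 is used below.

**Theorem A.** The set of $\beta\in\mathrm{Act}(\mathbb Z\wr\mathbb Z,2^{\mathbb N})$ that are free with $E_\beta$ hyperfinite contains a dense $G_\delta$ set. Hence it is comeager.

So the answer is yes. Sections 3–11 prove Theorem A. Section 12 proves a generalization, Theorem B, and Section 13 draws a corollary.

One reformulation guides everything. Suppose $F_0,F_1,\dots$ are Borel equivalence relations contained in $E$, with finite classes, *not necessarily increasing*, such that every pair $(y,z)\in E$ lies in $F_n$ for all but finitely many $n$. Then $E_n=\bigcap_{m\ge n}F_m$ are increasing Borel equivalence relations with finite classes and union $E$, so $E$ is hyperfinite. Our task is therefore to build finite relations $F_n$ such that each pair is *separated* by only finitely many of them.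

## 3. A cursor walking along lamps

Let $G=\mathbb Z\wr\mathbb Z$ with generators $a$ (lamp) and $t$ (shift), and put $\alpha_i=t^{-i}at^i$ for $i\in\mathbb Z$. The $\alpha_i$ freely generate the abelian group $\bigoplus_{\mathbb Z}\mathbb Z$. Write $\mathbb Z^{(\mathbb Z)}$ for the set of finitely supported $f:\mathbb Z\to\mathbb Z$, and $e_l$ for the function with value $1$ at $l$ and $0$ elsewhere. Put $\alpha^f=\prod_i\alpha_i^{f(i)}$. Every $g\in G$ is uniquely $t^s\alpha^f$, and
$$\alpha_jt^s=t^{-j}at^{j+s}=t^s\alpha_{j+s}. \tag{2}$$

Read $t^s\alpha^f$ as a configuration: lamp $i\in\mathbb Z$ shows the integer $f(i)$, and a cursor stands at $s$. Left multiplication by $t$ moves the cursor one step. By (2), $a\,t^s\alpha^f=t^s\alpha_s\alpha^f$, so left multiplication by $a$ raises the lamp under the cursor by one. More generally, $\alpha_j$ raises the lamp at $s+j$. For example, $a\,t^2\,a=t^2\alpha_2\alpha_0$: raise lamp $0$, walk to $2$, raise lamp $2$.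

## 4. Finite-valued maps carried by the generic action

This section produces the tools that the generic action gives us: clopen markings obeying finitely many local rules. Let $\Gamma$ be a countable group, let $S\subseteq\Gamma$ and $P$ be finite sets with $1\in S$, and let $R\subseteq P^S$. A continuous map $\psi:Z\to P$ on a $\Gamma$-space $Z$ *satisfies $R$* if $(\psi(gz))_{g\in S}\in R$ for all $z\in Z$. For example, with $\Gamma=\mathbb Z$, $P=\mathbb Z/2$, $S=\{1,t\}$ and $R=\{(p,p+1)\}$, the condition reads $\psi(tz)=\psi(z)+1$.

**Lemma 1.** Suppose some nonempty compact metrizable zero-dimensional space $Y$ with a continuous $\Gamma$-action admits a continuous $\varphi:Y\to P$ satisfying $R$. Then the set $\mathcal U_R$ of $\beta\in\mathrm{Act}(\Gamma,X)$ admitting a continuous $\psi:X\to P$ satisfying $R$ is open and dense.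

**Proof: openness.** Let $\psi$ satisfy $R$ for $\beta$. The nonempty sets among the $\psi^{-1}(p)$ are finitely many disjoint compact sets. Choose $\delta>0$ smaller than the distance between any two of them. If $\sup_xd(\beta(g)x,\beta'(g)x)<\delta$ for all $g\in S$, then $\beta(g)x$ and $\beta'(g)x$ lie in the same piece, so $\psi(\beta'(g)x)=\psi(\beta(g)x)$ for all $x\in X$, $g\in S$. Thus the same $\psi$ satisfies $R$ for $\beta'$.

**Proof: density.** Given $\beta$, a finite $S'\subseteq\Gamma$ and $\varepsilon>0$, we hide a copy of $Y$ inside tiny clopen pieces of $X$. By uniform continuity, choose $\varepsilon'\in(0,\varepsilon/2)$ such that $d(x,z)<\varepsilon'$ implies $d(\beta(g)x,\beta(g)z)<\varepsilon/2$ for $g\in S'$. Partition $X$ into finitely many nonempty clopen sets $P_i$ of diameter less than $\varepsilon'$. Each $P_i\times Y$ is nonempty, compact, metrizable, zero-dimensional, and perfect because $P_i$ is perfect. By Brouwer's characterization of Cantor space, both $P_i\times Y$ and $P_i$ are Cantor spaces. So there is a homeomorphism $h:X\times Y\to X$ with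 $h(P_i\times Y)=P_i$ for all $i$. Put
$$\beta'(g)=h\circ(\beta(g)\times g)\circ h^{-1},$$
which is an action. Let $z=h(x,y)$ and $g\in S'$. The point $\beta'(g)z=h(\beta(g)x,gy)$ lies in the same $P_i$ as $\beta(g)x$, so these two points are at distance less than $\varepsilon'<\varepsilon/2$. Also $x$ and $z$ lie in a common $P_i$, so $d(x,z)<\varepsilon'$ and $d(\beta(g)x,\beta(g)z)<\varepsilon/2$. Hence $d(\beta'(g)z,\beta(g)z)<\varepsilon$ for every $z$, and by compactness the supremum is also less than $\varepsilon$. Finally, $\psi=\varphi\circ\mathrm{pr}_Y\circ h^{-1}$ satisfies $R$ for $\beta'$, because $\psi(\beta'(g)z)=\varphi(gy)$. $\square$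

## 5. A dense $G_\delta$ set and its odometer

Fix the scales $w_n=9^n$ and $r_n=2w_n=2\cdot9^n$ for $n\ge0$.

**Step 1.** *Purpose: define the dense $G_\delta$ set.* Let $\mathcal G$ be the set of $\beta\in\mathrm{Act}(G,X)$ such that for every $n\ge0$ there are continuous maps $\sigma_n:X\to\mathbb Z/2^n$ and $c_n:X\to\mathbb Z/r_n$ with
$$\sigma_n(tx)=\sigma_n(x)+1,\qquad \sigma_n(ax)=\sigma_n(x), \tag{3}$$
$$c_n(ax)=c_n(x)+1,\qquad c_n(\alpha_jx)=c_n(x)\ \text{ for }0<|j|\le2^n. \tag{4}$$
So $\sigma_n$ tracks the cursor modulo $2^n$. The map $c_n$ tracks the lamp under the cursor modulo $r_n$ and ignores changes of the other lamps within distance $2^n$. Nothing is said about changes of lamps farther away, or about how $c_n$ and $c_{n+1}$ are related.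

Each requirement involves finitely many group elements and a finite target, so it has the form of Lemma 1. Models exist. For $\sigma_n$ take $Y=\mathbb Z/2^n$, with $t$ acting by $+1$, $a$ acting trivially, and $\varphi=\mathrm{id}$. For $c_n$ take $Y=(\mathbb Z/r_n)^{\mathbb Z}$, let $\alpha^f$ add $f$ modulo $r_n$, and let $(ty)(i)=y(i+1)$. These fit together to an action of the semidirect product: $t^{-j}at^j$ sends $y$ to $t^jy$, then adds $1$ at coordinate $0$ (where $t^jy$ has the entry $y(j)$), then shifts back. So it adds $1$ at coordinate $j$, as $\alpha_j$ should. With $\varphi(y)=y(0)$, condition (4) holds. By Lemma 1, $\mathcal G$ is a countable intersection of open dense sets, so by Baire's theorem it is a dense $G_\delta$.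

From now on fix $\beta\in\mathcal G$ and maps $\sigma_n,c_n$ as above. We show that $\beta$ is free and that $E=E_\beta$ is hyperfinite.

**Step 2.** *Purpose: assemble the $\sigma_n$ into one map to the odometer that avoids the bad orbit of Section 1.* Put $\tau_0=0$. Suppose $\tau_n:X\to\mathbb Z/2^n$ is continuous and satisfies (3) in place of $\sigma_n$. The function $\delta=(\sigma_{n+1}\bmod2^n)-\tau_n$ is $G$-invariant, since both terms grow by $1$ under $t$ and are fixed by $a$. Let $\epsilon:\mathbb Z/2^n\to\mathbb Z/2^{n+1}$ be a set-theoretic section of reduction, and put $\tau_{n+1}=\sigma_{n+1}-\epsilon\circ\delta$. Since $\delta$ is invariant, $\tau_{n+1}$ satisfies (3) at stage $n+1$, and it reduces modulo $2^n$ to $(\sigma_{n+1}\bmod 2^n)-\delta=\tau_n$. So the $\tau_n$ define a continuous $\tau:X\to\mathbb Z_2$ with $\tau(tx)=\tau(x)+1$ and $\tau(ax)=\tau(x)$.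

Let $\xi=-1/3\in\mathbb Z_2\setminus\mathbb Z$. The set $X'=\{x:\tau(x)\in\mathbb Z\}$ is Borel and $G$-invariant. Let $\tau^*=\tau$ off $X'$ and $\tau^*=\tau+\xi$ on $X'$. Then $\tau^*:X\to\mathbb Z_2$ is Borel, $\tau^*(tx)=\tau^*(x)+1$, $\tau^*(ax)=\tau^*(x)$, and $\tau^*(x)\notin\mathbb Z$ for all $x$.

(If the group were only $\mathbb Z=\langle t\rangle$, we would be done: the intervals of Section 1, computed from $\tau^*$, exhaust every orbit, and $\tau$ shows that the action is free. So the generic $\mathbb Z$-action is free and hyperfinite. The lamps are the difficulty.)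

**Step 3.** *Purpose: prove freeness.* Let $t^s\alpha^fx=x$. Applying $\tau$ gives $s=0$. Suppose $f(i)\neq0$. Pick $n$ with $r_n>|f(i)|$ and $2^n\ge|i-j|$ for all $j\in\operatorname{supp}f$. By (2), $t^i\alpha_j=\alpha_{j-i}t^i$, so $t^i\alpha^fx=\prod_j\alpha_{j-i}^{f(j)}\,t^ix$. Here the factor with $j=i$ is $a^{f(i)}$, and the other factors do not change $c_n$, by (4). Hence
$$c_n(t^ix)=c_n(t^i\alpha^fx)=c_n(t^ix)+f(i)\quad\text{in }\mathbb Z/r_n,$$
which is impossible since $0<|f(i)|<r_n$. So the action is free.

## 6. Blocks and walls on an orbit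

**Step 4.** *Purpose: put coordinates on an orbit and record how they depend on the base point.* Fix $x\in X$. By freeness
$$\Phi_x:\mathbb Z^{(\mathbb Z)}\times\mathbb Z\to Gx,\qquad \Phi_x(f,s)=t^s\alpha^fx,$$
is a bijection. If $x'=\Phi_x(f_0,s_0)$, then $\Phi_{x'}(f,s)=t^s\alpha^ft^{s_0}\alpha^{f_0}x$. Moving $t^{s_0}$ to the left with (2) gives
$$\Phi_{x'}=\Phi_x\circ T,\qquad T(f,s)=(Tf,s+s_0),\quad (Tf)(i)=f_0(i)+f(i-s_0). \tag{5}$$

**Step 5.** *Purpose: cut the line of cursor positions into finite blocks.* For each $n$ partition $\mathbb Z$ into intervals of length $2^n$ whose left endpoints are the $i$ with $\tau^*(x)+i\equiv0\bmod2^n$. Let $I_n(i)$ be the interval containing $i$. Then $I_0(i)=\{i\}$, $I_n(i)\subseteq I_{n+1}(i)$, and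
$$\bigcup_nI_n(i)=\mathbb Z. \tag{6}$$
Otherwise this union is an interval with a finite endpoint, and the corresponding endpoint of $I_n(i)$ is eventually constant. So some consecutive $s,s+1$ lie in different intervals for all large $n$, hence for all $n$, since the partitions coarsen with $n$. Then $s+1$ is always a left endpoint, so $\tau^*(x)+s+1\equiv0\bmod2^n$ for all $n$ and $\tau^*(x)=-(s+1)\in\mathbb Z$, a contradiction.

**Step 6.** *Purpose: mark, on the number line of each lamp, a periodic set of walls.* Put
$$\gamma_n(f,i)=c_n(\Phi_x(f,i))-f(i)\in\mathbb Z/r_n,\qquad W_n(f,i)=\{z\in\mathbb Z:\ z+\gamma_n(f,i)\equiv0\bmod r_n\}.$$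
So we put the cursor at $i$ and read $c_n$. The set $W_n(f,i)$ is a coset of $r_n\mathbb Z$. What matters is
$$f=f'\text{ off }I_n(i)\ \Longrightarrow\ \gamma_n(f,i)=\gamma_n(f',i)\ \text{ and }\ W_n(f,i)=W_n(f',i). \tag{7}$$
To see this, change $f$ into $f'$ by finitely many steps $\pm e_l$ with $l\in I_n(i)$. It suffices to treat $f'=f+e_l$ with such an $l$, and then $|l-i|<2^n$. By (2), $\Phi_x(f+e_l,i)=t^i\alpha_l\alpha^fx=\alpha_{l-i}\Phi_x(f,i)$. If $l=i$, both $c_n$ and $f(i)$ increase by $1$. If $l\ne i$, neither changes, by (4). In particular the walls of lamp $i$ do not depend on the value of lamp $i$: they are the values of that lamp at which $c_n$ would read $0$.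

## 7. A test action, and cutting at the walls themselves

Before choosing the relations $F_n$, we build an action on which to test candidates.

**Example (test action).** Let $\mathcal R=\varprojlim\mathbb Z/r_n$, which contains $\mathbb Z$, and let $Y=\mathbb Z_2\times\mathcal R^{\mathbb Z}$. This space is compact, metrizable, zero-dimensional and perfect, so it is a Cantor space. Let $t(\tau,y)=(\tau+1,y(\cdot+1))$, and let $\alpha^f$ add $f$ to $y$. As in Step 1 this is a $G$-action. Put $\sigma_n(\tau,y)=\tau\bmod2^n$ and
$$c_n(\tau,y)=y(0)+w_n\,y(2^n+1)\ \bmod r_n .$$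
Conditions (3) and (4) hold: $c_n$ sees only coordinate $0$ and coordinate $2^n+1$, and the latter is out of the range in (4). So the test action is in $\mathcal G$. For $x=(\tau,y)$ we have $\Phi_x(f,s)=(\tau+s,\ (y+f)(\cdot+s))$, hence
$$\gamma_n(f,i)=y(i)+w_n\big(y(i+2^n+1)+f(i+2^n+1)\big)\bmod r_n. \tag{8}$$
Since $2w_n=r_n$, raising the lamp at $i+2^n+1$ by one moves the wall set $W_n(f,i)$ by $w_n$, that is, by half a period. Taking $\tau=-1/3$, which is not an integer, we have $\tau^*(x)=-1/3$, and the blocks around $0$ are those of Section 1.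

The first candidate for a finite relation at stage $n$ imitates the odometer twice: cut the cursor line at block ends and cut each lamp line at the walls. Call $v=(f,s)$ and $v'=(f',s')$ related if $I_n(s)=I_n(s')=:I$, $f=f'$ off $I$, and for each $i\in I$ the number $\max\{p\in W_n(f,i):p<f(i)\}$ is the same for $f$ and for $f'$. Classes are finite.

How often is a given pair separated? By (6), choose $m$ with $s'\in I_m(s)$ and $\operatorname{supp}(f-f')\subseteq I_m(s)$, and let $n\ge m$. A *far* site $i\in I_n(s)\setminus I_m(s)$ never separates the pair: $f(i)=f'(i)$, and $W_n(f,i)=W_n(f',i)$ by (7). A *near* site $i\in I_m(s)$ separates the pair at stage $n$ exactly when some wall $p\in W_n(f,i)$ satisfies $f(i)\le p<f'(i)$ or $f'(i)\le p<f(i)$. And this may happen for every $n$. In the test action take $x=(-1/3,0)$, $v=(0,0)$, $v'=(e_0,0)$. By (8), $W_n(0,0)=r_n\mathbb Z$ for all $n$. The largest wall below $0$ is $-r_n$ and the largest wall below $1$ is $0$, so $x$ and $ax$ are separated at all stages.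

For the cursor we met the same phenomenon and repaired it by making the $\sigma_n$ compatible and then moving one bad orbit. For the $c_n$ the compatibility argument breaks. The function $\delta=(c_{n+1}\bmod r_n)-c_n$ is unchanged by $\alpha_j$ with $|j|\le2^n$, but for $2^n<|j|\le2^{n+1}$ condition (4) says nothing about $c_n(\alpha_jx)$. So the corrected map $c_{n+1}-\epsilon\circ\delta$ (with $\epsilon$ a section of reduction $\mathbb Z/r_{n+1}\to\mathbb Z/r_n$) may lose its invariance in exactly the range in which stage $n+1$ needs it. This does happen in the test action. Since $w_{n+1}=9w_n\equiv w_n\bmod r_n$, there $\delta=w_n\big(y(2^{n+1}+1)-y(2^n+1)\big)\bmod r_n$. The element $\alpha_{2^n+1}$ changes $\delta$ and does not change $c_{n+1}$, while $2^n<2^n+1\le2^{n+1}$. So the corrected map violates (4) at stage $n+1$.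

Hence we must live with unrelated walls $W_0,W_1,W_2,\dots$ on each lamp line, and prevent them from accumulating at one place.

## 8. Walls that dodge earlier walls

Let $W_j\subseteq\mathbb Z$ be a coset of $r_j\mathbb Z$ for each $j$. Define $\rho_j:\mathbb Z\to\mathbb Z$ by $\rho_j(z)=z$ if $|z-u|\ge w_j$ for all $u\in W_j$, and otherwise $\rho_j(z)=u+w_j$, where $u\in W_j$ is the element with $|z-u|<w_j$. This $u$ is unique because distinct elements of $W_j$ differ by at least $2w_j$. So $\rho_j$ pushes a point that is too close to a stage-$j$ wall to the middle of the gap above that wall. For $k\le n$ and $p\in W_n$ put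
$$\theta^n_k(p)=\rho_k\circ\rho_{k+1}\circ\cdots\circ\rho_{n-1}(p),\qquad\theta^n_n(p)=p.$$
A stage-$n$ wall first dodges stage $n-1$, then stage $n-2$, and so on down to stage $k$. The map $\theta^n_k$ uses only $W_k,\dots,W_n$.

**Example.** Let $W_j=r_j\mathbb Z$, so $W_0=2\mathbb Z$, $W_1=18\mathbb Z$, $W_2=162\mathbb Z$, and so on. All these sets contain $0$. The map $\rho_0$ fixes odd numbers and sends an even $z$ to $z+1$. Then $\theta^0_0(0)=0$, $\theta^1_0(0)=\rho_0(0)=1$, $\theta^2_0(0)=\rho_0\rho_1(0)=\rho_0(9)=9$ and $\theta^3_0(0)=\rho_0\rho_1\rho_2(0)=\rho_0\rho_1(81)=81$. (The neighbors $72,90$ of $81$ in $18\mathbb Z$ are at distance exactly $9=w_1$.) The four walls that coincided at $0$ are now at $0,1,9,81$.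

**Lemma 2.**
1. For $k\le m\le n$ and $p\in W_n$: $|\theta^n_k(p)-\theta^n_m(p)|<w_m/4$.
2. For fixed $k$, the points $\theta^n_k(p)$ for distinct pairs $(n,p)$ with $n\ge k$, $p\in W_n$, are pairwise at distance $\ge w_k/2$.
3. For $k\le n$, $\theta^n_k$ is strictly increasing on $W_n$.
4. The construction commutes with translations: replacing all $W_j$ by $W_j+c$ replaces $\theta^n_k$ by the map $p\mapsto\theta^n_k(p-c)+c$ on $W_n+c$.

**Proof of (1).** If $\rho_j(z)\neq z$, then $\rho_j(z)-z=u+w_j-z\in(0,2w_j)$, so always $|\rho_j(z)-z|<2w_j$. For $k=m$ the difference in (1) is $0$. For $k<m$ we have $\theta^n_k(p)=\rho_k\cdots\rho_{m-1}(\theta^n_m(p))$, so the difference is less than $\sum_{j=k}^{m-1}2\cdot9^j\le2(9^m-1)/8<9^m/4$.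

**Proof of (2).** Let $(n,p)\neq(n',p')$ with $k\le n\le n'$. We compare first at level $n$. If $n=n'$, then $|\theta^n_n(p)-\theta^{n'}_n(p')|=|p-p'|\ge r_n\ge w_n$. If $n'>n$, then $\theta^{n'}_n(p')$ is in the range of $\rho_n$. Every value $\rho_n(z)$ has distance at least $w_n$ from $W_n$: if $\rho_n(z)=z$ this is the defining condition, and otherwise $\rho_n(z)=u+w_n$ has distance $w_n$ from $u$ and from $u+r_n$ and more from the other elements. Since $\theta^n_n(p)=p\in W_n$, again $|\theta^n_n(p)-\theta^{n'}_n(p')|\ge w_n$. By (1) with $m=n$, passing from level $n$ to level $k$ moves each of the two points by less than $w_n/4$. So their distance at level $k$ is at least $w_n/2\ge w_k/2$.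

**Proof of (3) and (4).** By (1) with $m=n$, $|\theta^n_k(p)-p|<w_n/4$, while distinct elements of $W_n$ are at least $2w_n$ apart. This gives (3). For (4), replacing $W_j$ by $W_j+c$ replaces $\rho_j$ by $z\mapsto\rho_j(z-c)+c$, and these maps compose as claimed. $\square$

From now on, $\theta^n_k(f,i;\cdot)$ denotes the map of Lemma 2 for the sequence $W_j=W_j(f,i)$.

## 9. Dodging every earlier wall is too much

The second candidate for a stage-$n$ relation replaces the walls $p\in W_n(f,i)$ by the thresholds $\theta^n_0(f,i;p)$ and compares the numbers $\max\{p\in W_n(f,i):\theta^n_0(f,i;p)<f(i)\}$. A lamp line whose walls do not move is now fine: by Lemma 2(2) with $k=0$, the thresholds of all stages are distinct integers, so two given lamp values are separated by only finitely many of them. In the example of Section 7, the values $0$ and $1$ at lamp $0$ are now separated at stage $0$ only.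

But the far sites, which caused no trouble before, now do. The threshold $\theta^n_0(f,i;p)$ uses $W_j(f,i)$ for all $j\le n$, and for small $j$ this set depends on lamps quite close to $i$. If $f$ and $f'$ differ at one lamp, thresholds at far sites may change, and the number of far sites in $I_n(s)$ is not bounded as $n$ grows.

**Example.** This happens infinitely often in the test action. For $j=2q$ with $q\ge1$ put $i_j=-(2^j+1)$ and $p_j=-(w_j-1)/2$, an integer. Let $x=(-1/3,y)$ with $y(i_j)=-p_j$ for these $j$ and $y=0$ elsewhere. Compare $v=(0,0)$ with $v'=(e_0,0)$, that is, $x$ with $ax$, at stage $n=j+1=2q+1$. By (1), the block $I_n(0)$ has left end $-(4^{q+1}-1)/3$, and this is at most $i_j=-(4^q+1)$ because $3\cdot4^q+3\le4\cdot4^q-1$. So $i_j\in I_n(0)$.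

By (8), $\gamma_j(0,i_j)=y(i_j)+w_jy(0)=-p_j$ and $\gamma_{j+1}(0,i_j)=y(i_j)+w_{j+1}y(2^j)=-p_j$. So $p_j\in W_j(0,i_j)\cap W_{j+1}(0,i_j)$. Passing from $0$ to $e_0$ leaves $W_{j+1}(\cdot,i_j)$ unchanged, since $i_j+2^{j+1}+1=2^j\ne0$. But it moves $W_j(\cdot,i_j)$ by $w_j$, since $i_j+2^j+1=0$. Therefore, for $f=0$, $\rho_j(p_j)=p_j+w_j$, while for $f=e_0$ the point $p_j$ is at distance $w_j$ from the nearest stage-$j$ walls and $\rho_j(p_j)=p_j$. The remaining maps $\rho_{j-1},\dots,\rho_0$ move these points by less than $w_j/4$. So
$$\theta^n_0(0,i_j;p_j)>p_j+\tfrac34w_j=\tfrac14w_j+\tfrac12>0,\qquad \theta^n_0(e_0,i_j;p_j)<p_j+\tfrac14w_j=-\tfrac14w_j+\tfrac12<0 .$$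
Both configurations have lamp value $0$ at $i_j$. The wall $p_j$ counts as lying below this value for $e_0$ and does not for $0$, so the two maxima differ. Hence $x$ and $ax$ are separated at every stage $n=2q+1$, $q\ge1$.

So with no dodging, far sites are harmless and near sites may fail; with full dodging, a lamp line with fixed walls is harmless and far sites may fail. The remedy is to let the amount of dodging depend on where the cursor is. If the cursor is at $s$, the threshold at lamp $i$ should dodge only those stages $j$ for which the block $I_j(i)$ already contains $s$. Suppose two configurations differ only inside $I_m(s)$ and $i$ is outside $I_m(s)$. Any block $I_j(i)$ containing $s$ then contains all of $I_m(s)$, and by (7) the wall set $W_j(\cdot,i)$ cannot tell the two configurations apart. If $i$ is inside $I_m(s)$, the threshold dodges all stages from $m$ on, and that is enough for Lemma 2(2). The price is that moving the cursor inside $I_m(s)$ changes the thresholds. By Lemma 2(1) this change is small, less than $w_m/4$ on each side.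

## 10. Thresholds that depend on the cursor

**Step 7.** *Purpose: define the finite relations.* For $v=(f,s)$ and $i\in I_n(s)$ let
$$k(i,s)=\min\{k:s\in I_k(i)\}\le n,\qquad \ell^n_i(v)=\max\{p\in W_n(f,i):\ \theta^n_{k(i,s)}(f,i;p)<f(i)\}.$$
By Lemma 2(1) the thresholds stay within $w_n/4$ of $p$, so the set on the right is nonempty and bounded above. By Lemma 2(3) it is an initial segment of $W_n(f,i)$. So it consists of all $p\in W_n(f,i)$ with $p\le\ell^n_i(v)$.

For $v=(f,s)$, $v'=(f',s')$ put $v\,F^x_n\,v'$ if and only if $I_n(s)=I_n(s')=:I$, $f=f'$ off $I$, and $\ell^n_i(v)=\ell^n_i(v')$ for all $i\in I$. This is an equivalence relation, since it says that certain data attached to $v$ and to $v'$ coincide.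

**Step 8.** *Purpose: check that classes are finite.* If $\ell^n_i(v)=p$, then $\theta^n_{k(i,s)}(f,i;p)<f(i)\le\theta^n_{k(i,s)}(f,i;p+r_n)$, so Lemma 2(1) with $m=n$ gives $f(i)\in(p-w_n/4,\ p+r_n+w_n/4)$. This interval has length $\tfrac52w_n$, so it contains at most $4w_n$ integers. In a class, the block $I$, the labels $\ell^n_i$ for $i\in I$, and $f$ off $I$ are fixed. There are $2^n$ choices of $s\in I$ and at most $4w_n$ choices of each $f(i)$, $i\in I$. So a class has at most $2^n(4w_n)^{2^n}$ elements.

**Step 9.** *Purpose: show that the relation does not depend on the base point $x$.* Let $x'=\Phi_x(f_0,s_0)$, and denote the objects formed from $x'$ by primes. Since $\tau^*(x')=\tau^*(x)+s_0$, the integer $i$ is a left endpoint for $x'$ exactly when $i+s_0$ is one for $x$. So $I'_n(i)+s_0=I_n(i+s_0)$ and $k'(i,s)=k(i+s_0,s+s_0)$. By (5), $\Phi_{x'}(f,i)=\Phi_x(Tf,i+s_0)$, and $(Tf)(i+s_0)=f_0(i+s_0)+f(i)$. Hence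
$$\gamma'_n(f,i)=c_n(\Phi_x(Tf,i+s_0))-f(i)=\gamma_n(Tf,i+s_0)+f_0(i+s_0),$$
$$W'_n(f,i)=W_n(Tf,i+s_0)-f_0(i+s_0),\qquad f(i)=(Tf)(i+s_0)-f_0(i+s_0).$$
So for this lamp the walls of all stages and the lamp value are translated by the same constant $-f_0(i+s_0)$. By Lemma 2(4) the thresholds are translated as well, and $\ell'^n_i(v)=\ell^n_{i+s_0}(Tv)-f_0(i+s_0)$. Also $f=f'$ off a set $J$ if and only if $Tf=Tf'$ off $J+s_0$. Therefore $v\,F_n^{x'}\,v'\iff Tv\,F^x_n\,Tv'$.

So there is a well-defined equivalence relation $F_n\subseteq E$ on $X$ with finite classes, given by $\Phi_x(v)\,F_n\,\Phi_x(v')\iff v\,F_n^x\,v'$.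

**Step 10.** *Purpose: check that $F_n$ is Borel.* Let $g=t^s\alpha^f$. Then $x\,F_n\,gx$ means $(0,0)\,F^x_n\,(f,s)$. The blocks $I_j(i)$ with $j\le n$, $i\in I_n(0)$, and the question whether $s\in I_n(0)$, depend only on $\tau^*(x)\bmod2^n$. Given these, the remaining conditions depend on finitely many values $c_j(\Phi_x(f',i))=c_j(t^i\alpha^{f'}x)$ with $j\le n$, $f'\in\{0,f\}$, $i\in I_n(0)$. All these are Borel functions of $x$ with finitely many values, so $\{x:x\,F_n\,gx\}$ is Borel. And $F_n$ is the union over the countably many $g\in G$ of the Borel sets $\{(x,gx):x\,F_n\,gx\}$.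

## 11. Counting the separating stages

**Step 11.** *Purpose: show that each pair is separated by only finitely many $F_n$.* Let $y=\Phi_x(v)$, $z=\Phi_x(v')$ with $v=(f,s)$, $v'=(f',s')$. By (6) choose $m$ with $s'\in I_m(s)$ and $\operatorname{supp}(f-f')\subseteq I_m(s)$. Let $D=\max_i|f(i)-f'(i)|$.

**Claim.** At most $2^m(4D+2)$ integers $n\ge m$ satisfy $(y,z)\notin F_n$.

Let $n\ge m$. Then $I_n(s)=I_n(s')$ and $f=f'$ off $I_n(s)$. So if $(y,z)\notin F_n$, there is $i\in I_n(s)$ with $\ell^n_i(v)\ne\ell^n_i(v')$.

**Far sites: $i\notin I_m(s)=I_m(s')$.** For $j\le m$ neither $s$ nor $s'$ lies in $I_j(i)$. Indeed, if $s\in I_j(i)$, then $i\in I_j(s)\subseteq I_m(s)$, and the same reasoning applies to $s'$. For $j\ge m$ the points $s,s'$ lie in the same stage-$j$ interval, so $s\in I_j(i)\iff s'\in I_j(i)$. Hence $k(i,s)=k(i,s')=:k$ with $m<k\le n$. For $j\ge k$ we have $I_m(s)\subseteq I_j(s)=I_j(i)$, so $f=f'$ off $I_j(i)$, and (7) gives $W_j(f,i)=W_j(f',i)$. Also $f(i)=f'(i)$, since $i\notin I_m(s)$. The labels at $i$ are computed from $W_j$ with $k\le j\le n$ and from the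 lamp value at $i$. So they agree, and a far site never separates.

**Near sites: $i\in I_m(s)$.** For $j\ge m$ we have $I_j(i)=I_j(s)\supseteq I_m(s)$, so by (7) $W_j(f,i)=W_j(f',i)=:W_j$. Thus the points $\theta^n_m(p)$, $p\in W_n$, are the same for $f$ and $f'$. Put $k=k(i,s)\le m$ and $k'=k(i,s')\le m$, and
$$\vartheta(p)=\theta^n_k(f,i;p),\qquad\vartheta'(p)=\theta^n_{k'}(f',i;p).$$
By Lemma 2(1), applied to the two sequences $W_j(f,i)$ and $W_j(f',i)$, both points are within $w_m/4$ of $\theta^n_m(p)$.

Suppose the labels differ, and let $p\in W_n$ be the larger one. If $p=\ell^n_i(v)$, then $\vartheta(p)<f(i)$ and $f'(i)\le\vartheta'(p)$. In this case $\theta^n_m(p)<\vartheta(p)+w_m/4<f(i)+w_m/4$, and $\theta^n_m(p)>\vartheta'(p)-w_m/4\ge f'(i)-w_m/4\ge f(i)-D-w_m/4$. If $p=\ell^n_i(v')$, then $\vartheta'(p)<f'(i)$ and $f(i)\le\vartheta(p)$. In this case $\theta^n_m(p)<f'(i)+w_m/4\le f(i)+D+w_m/4$, and $\theta^n_m(p)>f(i)-w_m/4$. In both cases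
$$|\theta^n_m(p)-f(i)|<w_m/4+D. \tag{9}$$

The sequence $(W_j)_{j\ge m}$ does not depend on $n$. So by Lemma 2(2) the points $\theta^n_m(p)$, over all pairs $(n,p)$ with $n\ge m$ and $p\in W_n$, are pairwise at distance at least $w_m/2$. If $N\ge1$ pairs satisfy (9), their points lie in an interval of length $w_m/2+2D$, so $(N-1)w_m/2\le w_m/2+2D$ and $N\le2+4D/w_m\le4D+2$. Each $n$ for which the labels at $i$ differ contributes such a pair. So each of the $2^m$ sites $i\in I_m(s)$ causes $(y,z)\notin F_n$ for at most $4D+2$ values of $n\ge m$. This proves the claim.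

**Step 12.** *Purpose: conclude.* Whenever $y\,E\,z$, we have $y\,F_n\,z$ for all but finitely many $n$. Put $E_n=\bigcap_{m\ge n}F_m$. These are Borel equivalence relations with finite classes, $E_0\subseteq E_1\subseteq\cdots$, and $\bigcup_nE_n=E$. So every $\beta\in\mathcal G$ is free with $E_\beta$ hyperfinite, and $\mathcal G$ is a dense $G_\delta$. This proves Theorem A. $\blacksquare$

## 12. Abelian lamps over a group with a hyperfinite profinite action

The same construction works with the cursor moving on another group $H$, provided the blocks can be supplied by a hyperfinite action of $H$. For a group $B$ write $B\wr H=\big(\bigoplus_HB\big)\rtimes H$, with $H$ shifting coordinates.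

**Theorem B.** Let $H$ be a countable group with finite-index normal subgroups $N_0\ge N_1\ge\cdots$, $\bigcap_nN_n=1$, such that the left translation action of $H$ on $\hat H=\varprojlim H/N_n$ is hyperfinite. Let $B$ be any abelian group and $K$ a finitely generated subgroup of $B\wr H$. Then the generic action of $K$ on Cantor space is free and hyperfinite.

For example, $H=\mathbb Z$ with $N_n=2^n\mathbb Z$ gives $\hat H=\mathbb Z_2$ with the odometer, hyperfinite by Section 1. With $B=\mathbb Z$ and $K=B\wr H$ we are back at $\mathbb Z\wr\mathbb Z$. There are two new points in the proof. First, $K$ need not contain elements that move the cursor without touching lamps, so we cannot put the cursor at $i$ to read lamp $i$. Instead, a generic map reads a whole window of lamps around the cursor. Second, the blocks come from a witness to hyperfiniteness on $\hat H$.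

**Step B1.** *Purpose: reduce to finitely generated lamps and fix notation.* The lamp values of finitely many generators of $K$ generate a finitely generated subgroup $B_0\le B$, and $K\le B_0\wr H$. So assume $B=\mathbb Z^d\times T$ with $T$ finite abelian. For $b\in B$ let $b_1,\dots,b_d$ be its $\mathbb Z^d$-coordinates and $[b]_n$ its image in the finite group $B/r_n:=(\mathbb Z/r_n)^d\times T$.

For $j\in H$, $b\in B$ let $e^b_j=j^{-1}\delta^bj$, where $\delta^b\in\bigoplus_HB$ has value $b$ at $1$ and $0$ elsewhere. Then $h^{-1}e^b_jh=e^b_{jh}$. Every $g\in B\wr H$ is uniquely $g=h_g\prod_je_j^{\lambda_g(j)}$ with $h_g\in H$ and $\lambda_g\in B^{(H)}$ (finitely supported functions). Moving $h_g$ to the left in the product $g'g$ replaces $e_j^{b}$ by $e_{jh_g}^{b}$. So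
$$h_{g'g}=h_{g'}h_g,\qquad\lambda_{g'g}(j)=\lambda_g(j)+\lambda_{g'}(jh_g^{-1}). \tag{10}$$
Fix finite symmetric sets $D_0\subseteq D_1\subseteq\cdots$ in $H$ with $1\in D_0$ and $\bigcup_MD_M=H$. Let $K_M=\{k\in K:h_k\in D_M,\ \operatorname{supp}\lambda_k\subseteq D_M\}$.

**Step B2.** *Purpose: produce the generic maps.* For generic $\beta\in\mathrm{Act}(K,X)$ there are, for all $n,M\ge 0$, continuous maps $\sigma_n:X\to H/N_n$ with $\sigma_n(kx)=h_k\sigma_n(x)$ for all $k\in K$, and $\kappa_{n,M}:X\to(B/r_n)^{D_M}$ such that for all $k\in K_M$ and $j\in D_M$ with $jh_k^{-1}\in D_M$,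
$$\kappa_{n,M}(kx)(jh_k^{-1})=\kappa_{n,M}(x)(j)+[\lambda_k(j)]_n. \tag{11}$$
Here $\kappa_{n,M}(x)(j)$ plays the role of the lamp at position $j$ relative to the cursor.

For $\sigma_n$ it suffices to require equivariance for a finite generating set of $K$. So Lemma 1 applies with $Y=H/N_n$, $k$ acting as left translation by $h_k$, and $\varphi=\mathrm{id}$.

For $\kappa_{n,M}$ the set $K_M$ may be infinite, so we must first reduce (11) to finitely many conditions. Write $\kappa=\kappa_{n,M}$. Let $L=\{k\in K:h_k=1,\ \operatorname{supp}\lambda_k\subseteq D_M\}$. By (10), $k\mapsto\lambda_k$ embeds $L$ as a subgroup of the finitely generated abelian group $B^{D_M}$, so $L$ is finitely generated. For each $h\in D_M$ such that some $k\in K_M$ has $h_k=h$, choose one such element $k_h$. We claim that (11) for a finite generating set of $L$ and for the finitely many $k_h$ implies (11) for all $k\in K_M$. On $L$ the condition is $\kappa(kx)(j)=\kappa(x)(j)+[\lambda_k(j)]_n$ for all $j\in D_M$, and it extends from generators to $L$ by composing and inverting. Now let $k\in K_M$ with $h_k=h$,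 and write $k=k_hl$ with $l=k_h^{-1}k$. Then $h_l=1$, and (10) gives $\lambda_k=\lambda_l+\lambda_{k_h}$. So $\lambda_l=\lambda_k-\lambda_{k_h}$ is supported in $D_M$ and $l\in L$. For $j,jh^{-1}\in D_M$,
$$\kappa(k_hlx)(jh^{-1})=\kappa(lx)(j)+[\lambda_{k_h}(j)]_n=\kappa(x)(j)+[\lambda_l(j)+\lambda_{k_h}(j)]_n=\kappa(x)(j)+[\lambda_k(j)]_n .$$
This proves the claim.

A model is $Y=(B/r_n)^H$ with $(gy)(u)=y(uh_g)+[\lambda_g(uh_g)]_n$ and $\varphi(y)=y{\restriction}D_M$. It is an action, since by (10)
$$(g'(gy))(u)=y(uh_{g'}h_g)+[\lambda_g(uh_{g'}h_g)]_n+[\lambda_{g'}(uh_{g'})]_n=((g'g)y)(u),$$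
and $1$ acts trivially. Condition (11) reads $(ky)(jh_k^{-1})=y(j)+[\lambda_k(j)]_n$, which is the definition at $u=jh_k^{-1}$. So Lemma 1 applies. The requirements for all $n,M$ are countably many, hence they hold together generically.

From now on fix $\beta$ with all these maps.

**Step B3.** *Purpose: assemble the $\sigma_n$ into a map to $\hat H$, and prove freeness.* Put $\tau_0=\sigma_0$. Given an equivariant continuous $\tau_n:X\to H/N_n$, let $\bar\sigma_{n+1}$ be the reduction of $\sigma_{n+1}$ to $H/N_n$. The function $\delta=\tau_n^{-1}\bar\sigma_{n+1}$ is $K$-invariant, since a common left factor cancels. With a section $\epsilon:H/N_n\to H/N_{n+1}$, the map $\tau_{n+1}=\sigma_{n+1}\cdot(\epsilon\circ\delta)^{-1}$ is equivariant, and it reduces to $\bar\sigma_{n+1}\delta^{-1}=\tau_n$. So there is a continuous $\pi:X\to\hat H$ with $\pi(kx)=h_k\pi(x)$. The translation action of $H$ on $\hat H$ is free because $\bigcap_nN_n=1$.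

Let $kx=x$. Then $h_k\pi(x)=\pi(x)$, so $h_k=1$. If $\lambda_k(j)\neq0$, choose $M$ with $\operatorname{supp}\lambda_k\subseteq D_M$ and $n$ with $[\lambda_k(j)]_n\ne0$. Then (11) gives $\kappa_{n,M}(x)(j)=\kappa_{n,M}(x)(j)+[\lambda_k(j)]_n$, a contradiction. So $\beta$ is free.

**Step B4.** *Purpose: set up coordinates and blocks.* Fix $x$. By freeness the points $kx$ of $Kx$ correspond to the pairs $v=(f,s)=(\lambda_k,h_k)$ in $V=\{(\lambda_k,h_k):k\in K\}$. Write $v$ also for the point $kx$. Let $P_0\subseteq P_1\subseteq\cdots$ be finite Borel equivalence relations on $\hat H$ (that is, all classes are finite) with union the orbit equivalence relation of $H$, and with $P_0$ equality (put equality in front of a given sequence). Let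
$$I_n(i)=\{s\in H:\ s\pi(x)\,P_n\,i\pi(x)\}.$$
For each $n$ these sets partition $H$ into finite sets, because $H$ acts freely on $\hat H$ and $P_n$ has finite classes. They are nested in $n$, $I_0(i)=\{i\}$, and $\bigcup_nI_n(i)=H$. For finite $I\subseteq H$ let $M(I)=\min\{M:ss'^{-1}\in D_M\ \forall s,s'\in I\}$. As before put $k(i,s)=\min\{k:s\in I_k(i)\}$.

**Step B5.** *Purpose: define walls and prove that they ignore changes inside the block.* For $v=(f,s)\in V$ and $i\in I_n(s)=:I$ put
$$\gamma_n(v,i)=\kappa_{n,M(I)}(v)(is^{-1})-[f(i)]_n\in B/r_n .$$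
If $v'=(f',s')\in V$, $I_n(s')=I$ and $f=f'$ off $I$, then
$$\gamma_n(v,i)=\gamma_n(v',i). \tag{12}$$
Indeed $v'=kv$ for some $k\in K$, with $h_k=s's^{-1}$, and by (10) $f'(u)=f(u)+\lambda_k(us^{-1})$. So $\lambda_k(us^{-1})=f'(u)-f(u)$ vanishes unless $u\in I$. Hence $\operatorname{supp}\lambda_k\subseteq\{us^{-1}:u\in I\}\subseteq D_{M(I)}$ and $h_k\in D_{M(I)}$, that is, $k\in K_{M(I)}$. Apply (11) at the point $v$ with $j=is^{-1}$, so that $jh_k^{-1}=is'^{-1}$; both are in $D_{M(I)}$. This gives $\kappa_{n,M(I)}(v')(is'^{-1})=\kappa_{n,M(I)}(v)(is^{-1})+[f'(i)-f(i)]_n$, and subtracting $[f'(i)]_n$ gives (12).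

For $1\le l\le d$ put $W_{n,l}(v,i)=\{z\in\mathbb Z:z+\gamma_n(v,i)_l\equiv0\bmod r_n\}$, a coset of $r_n\mathbb Z$.

**Step B6.** *Purpose: define the relations and check that their classes are finite.* For $i\in I_n(s)$ and $k(i,s)\le j\le n$ we have $s\in I_j(i)$, that is, $i\in I_j(s)$, so $W_{j,l}(v,i)$ is defined. Let
$$\ell^n_{i,l}(v)=\max\{p\in W_{n,l}(v,i):\ \theta^n_{k(i,s)}(p)<f(i)_l\},$$
with $\theta^n_k$ formed from the sets $W_{j,l}(v,i)$, $k\le j\le n$. As in Step 7, Lemma 2(1),(3) shows that the maximum exists and that the set is the initial segment below it. Put $v\,F^x_n\,v'$ if and only if $I_n(s)=I_n(s')=:I$, $f=f'$ off $I$, and $\ell^n_{i,l}(v)=\ell^n_{i,l}(v')$ for all $i\in I$, $l\le d$. This is an equivalence relation. In a class there are finitely many $s\in I$. Each $f(i)_l$ with $i\in I$ lies in a bounded interval determined by the label, by Lemma 2(1) as in Step 8. The $T$-components of the $f(i)$, $i\in I$, take finitely many values, and $f$ is fixed off $I$. So classes are finite.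

**Step B7.** *Purpose: show independence of the base point.* Let $x'=k_0x$, $f_0=\lambda_{k_0}$, $s_0=h_{k_0}$, and mark objects formed from $x'$ by primes. By (10), the point with $x'$-coordinates $v=(f,s)$ has $x$-coordinates $\tilde v=(\tilde f,ss_0)$ with $\tilde f(u)=f_0(u)+f(us_0^{-1})$. Since $\pi(x')=s_0\pi(x)$, we get $I'_n(i)s_0=I_n(is_0)$, so $k'(i,s)=k(is_0,ss_0)$. Also $M(Is_0)=M(I)$ and $is^{-1}=(is_0)(ss_0)^{-1}$, so the same value of the same map $\kappa$ enters both wall definitions. As $\tilde f(is_0)=f_0(is_0)+f(i)$,
$$\gamma'_n(v,i)=\gamma_n(\tilde v,is_0)+[f_0(is_0)]_n,\qquad f(i)=\tilde f(is_0)-f_0(is_0).$$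
So for $(i,l)$ all walls and the lamp value are translated by $-f_0(is_0)_l$, and by Lemma 2(4) so are the labels. Also $f=f'$ off $J$ if and only if $\tilde f=\tilde f'$ off $Js_0$. Hence $v\,F^{x'}_n\,v'\iff\tilde v\,F^x_n\,\tilde v'$, and there is a well-defined equivalence relation $F_n\subseteq E_\beta$ on $X$ with finite classes.

**Step B8.** *Purpose: check that $F_n$ is Borel.* Fix $k\in K$. For $s,i\in H$ and $j\ge0$ the set $\{x:s\pi(x)\,P_j\,i\pi(x)\}$ is Borel. If $x\,F_n\,kx$, then $I_n(1)$ is a finite set $I$ containing $1$ and $h_k$, and the stage-$j$ partitions for $j\le n$ restrict to partitions of $I$. For each of the countably many possible $I$ and finite sequences of partitions, the set of $x$ realizing them is Borel. On this set the numbers $k(i,1),k(i,h_k)$ for $i\in I$ and the blocks $I_j(1),I_j(h_k)$ for $j\le n$ are fixed. So whether $x\,F_n\,kx$ holds depends on finitely many values of the continuous maps $\kappa_{j,M}$ at $x$ and at $kx$, where $M=M(I_j(1))$ and $M=M(I_j(h_k))$ respectively. So $\{x:x\,F_n\,kx\}$ is Borel for every $k\in K$, and $F_n$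 is Borel.

**Step B9.** *Purpose: count separations.* Let $v=(f,s)$, $v'=(f',s')$ be in $V$. Choose $m$ with $s'\in I_m(s)$ and $\{u:f(u)\ne f'(u)\}\subseteq I_m(s)$. Let $D=\max_{u,l}|f(u)_l-f'(u)_l|$ (and $D=0$ if $d=0$), and let $n\ge m$. Then $I_n(s)=I_n(s')$ and $f=f'$ off it, so if $v,v'$ are not $F^x_n$-related, some label differs.

Let $i\in I_n(s)\setminus I_m(s)$. For $j\le m$ neither $s$ nor $s'$ lies in $I_j(i)$, since otherwise $i\in I_m(s)=I_m(s')$. For $j\ge m$ we have $I_j(s)=I_j(s')$. So $k(i,s)=k(i,s')=:k>m$. For $k\le j\le n$ we have $I_j(s)=I_j(s')\ni i$, and $f=f'$ off $I_j(s)$. So (12) gives $W_{j,l}(v,i)=W_{j,l}(v',i)$. Also $f(i)=f'(i)$. Hence the labels at $i$ agree.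

Let $i\in I_m(s)$. For all $j\ge m$ we have $i\in I_j(s)=I_j(s')$ and $f=f'$ off this block, so $W_{j,l}(v,i)=W_{j,l}(v',i)$ by (12). Also $k(i,s),k(i,s')\le m$. By Lemma 2(1) the thresholds used for $v$ and for $v'$ are within $w_m/4$ of the common $\theta^n_m(p)$. If $\ell^n_{i,l}(v)\ne\ell^n_{i,l}(v')$, then taking $p$ to be the larger label, the two-case computation that led to (9), with $f(i)_l,f'(i)_l$ in place of $f(i),f'(i)$, gives $|\theta^n_m(p)-f(i)_l|<w_m/4+D$ for some $p\in W_{n,l}(v,i)$. The sets $W_{j,l}(v,i)$, $j\ge m$, do not depend on $n$. So by Lemma 2(2) and the count after (9), this happens for at most $4D+2$ values of $n\ge m$.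

Altogether at most $d\,|I_m(s)|(4D+2)$ values $n\ge m$ separate $v$ and $v'$. As in Step 12, $E_\beta=\bigcup_n\bigcap_{m\ge n}F_m$ is hyperfinite. This proves Theorem B. $\blacksquare$

## 13. Virtually nilpotent base groups and free metabelian groups

**Corollary C.** Let $H$ be a finitely generated virtually nilpotent group. The generic action on Cantor space is free and hyperfinite for:
1. $B\wr H$ with $B$ any finitely generated abelian group (e.g. $\mathbb Z^d\wr\mathbb Z^e$), and every finitely generated subgroup of $B\wr H$ with $B$ any abelian group;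
2. $F/[N,N]$, where $F$ is a free group of finite rank and $N\trianglelefteq F$ with $F/N\cong H$; in particular all finitely generated free metabelian groups.

**Proof of (1).** We verify the hypotheses of Theorem B. By a theorem of Hirsch, polycyclic-by-finite groups are residually finite; in particular $H$ is. Since $H$ is finitely generated, it has finitely many subgroups of each finite index, so its finite-index subgroups can be listed as $L_0,L_1,\dots$. Let $N_n$ be the largest normal subgroup of $H$ contained in $L_0\cap\cdots\cap L_n$. It has finite index, the sequence is decreasing, and $\bigcap_nN_n\subseteq\bigcap_nL_n=1$ by residual finiteness. Next, by Jackson–Kechris–Louveau (*Countable Borel equivalence relations*, J. Math. Log. 2 (2002)), every Borel action of a finitely generated group of polynomial growth on a standard Borel space has hyperfinite orbit equivalence relation. Finitely generated virtually nilpotent groups have polynomial growth, so this applies to the translation action of $H$ on $\hat H$. Theorem B now gives the statement for finitely generated subgroups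 of $B\wr H$. If $B$ is finitely generated, then $B\wr H$ is itself finitely generated.

**Proof of (2).** By Magnus (*On a theorem of Marshall Hall*, Ann. of Math. 40 (1939)), $F/[N,N]$ embeds in $\mathbb Z^d\wr(F/N)$ with $d=\operatorname{rank}F$. Its image is a finitely generated subgroup, so (1) applies. For the free metabelian group of rank $d$ take $N=[F,F]$: then $F/N\cong\mathbb Z^d$, and $F/[N,N]$ is that group. $\blacksquare$
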